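\title{Intrinsic volumes of projections of convex bodies onto subspaces of different dimensions}

\begin{abstract}
Let $2\le i<j\le n-1$. Suppose that two convex bodies in $\mathbb{E}^n$ have projections of equal $i$-th intrinsic volume onto every $j$-dimensional subspace. Must their projections onto every $i$-dimensional subspace have equal volume? We show that the answer is no. We give an explicit pair of bodies in $\mathbb{E}^4$ for $(i,j)=(2,3)$, and we show that the implication fails for $j=n-1$ and every $i\in\{2,\dots,n-2\}$, even when one body is a ball. The implication holds when $i+j\le n$, and it holds for all $i<j$ when both bodies are centrally symmetric or both are polytopes. The counterexamples arise by adding an odd cubic to the support function of a ball and compensating it, at second order, by an even function.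
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{convex body} is a nonempty compact convex subset of Euclidean space $\mathbb{E}^n$. Our counterexamples have interior points and our positive results allow bodies of any dimension, so nothing depends on this convention. Let $B^n$ be the unit ball, $S^{n-1}$ the unit sphere and $\kappa_m$ the volume of $B^m$. The \emph{intrinsic volumes} $V_0,\dots,V_n$ are defined by the Steiner formula
\begin{equation}\label{eq:steiner}
\operatorname{vol}_n(K+tB^n)=\sum_{m=0}^n\kappa_{n-m}V_m(K)\,t^{n-m},\qquad t\ge0 .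
\end{equation}
With this normalization $V_m(K)$ does not depend on the space in which $K$ is placed. The functional $V_m$ is invariant under rigid motions, continuous in the Hausdorff metric and monotone under inclusion, and it is the $m$-dimensional volume on bodies of dimension at most $m$; in particular $V_m(K)>0$ if and only if $\dim K\ge m$. For a three-dimensional body, $V_2$ is half the surface area. Our reference for convex geometry is \cite{S}.

Let $G(n,j)$ be the Grassmannian of $j$-dimensional linear subspaces of $\mathbb{E}^n$ and let $K|E$ be the orthogonal projection of $K$ onto $E$. The following question is posed in \cite{RT}. Let $n\ge4$ and $2\le i<j\le n-1$, and let $K_1,K_2$ be convex bodies in $\mathbb{E}^n$. Does the implication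
\begin{equation}\label{eq:impl}
\begin{gathered}
V_i(K_1|E)=V_i(K_2|E)\ \text{ for all }E\in G(n,j)\\
\Longrightarrow\quad V_i(K_1|F)=V_i(K_2|F)\ \text{ for all }F\in G(n,i)
\end{gathered}
\end{equation}
hold? In the first case, $(n,i,j)=(4,2,3)$, this asks whether the surface areas of the three-dimensional shadows of a body in $\mathbb{E}^4$ determine the areas of its planar shadows.

The reverse implication always holds. For a subspace $E$ let $G(E,i)$ be the set of its $i$-dimensional subspaces, with the rotation invariant probability measure $dF$. The Cauchy--Kubota formula states that for $1\le i<j$ there is a constant $c_{i,j}>0$ with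
\begin{equation}\label{eq:kubota}
V_i(K|E)=c_{i,j}\int_{G(E,i)}V_i(K|F)\,dF,\qquad E\in G(n,j).
\end{equation}
So the question is whether this averaging loses information. It loses the most when $j=n-1$. Indeed, let $j<n-1$ and let $H$ be a hyperplane through the origin. Choosing $E\in G(H,j)$ and then $F\in G(E,i)$ at random yields a rotation invariant, hence uniform, distribution of $F$ in $G(H,i)$, so \eqref{eq:kubota} gives
\begin{equation}\label{eq:tohyper}
\int_{G(H,j)}V_i(K|E)\,dE=c_{i,j}\int_{G(H,i)}V_i(K|F)\,dF=\frac{c_{i,j}}{c_{i,n-1}}\,V_i(K|H).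
\end{equation}
Thus the hypothesis of \eqref{eq:impl} for any $j$ implies the hypothesis for $j=n-1$.

Which answer should one expect? A count of parameters gives
\[
\dim G(n,j)-\dim G(n,i)=j(n-j)-i(n-i)=(j-i)(n-i-j),
\]
and accordingly the averaging operator in \eqref{eq:kubota} is injective on smooth functions exactly when $i+j\le n$ \cite{GGR,Gri}. For $i+j>n$ it has a kernel, but this does not decide the question, because the functions $F\mapsto V_i(K|F)$ are far from arbitrary: $K$ is described by one function on $S^{n-1}$, and $\dim S^{n-1}=\dim G(n,n-1)$. It is known that for $(n,i,j)=(4,2,3)$ the implication holds for centrally symmetric bodies and for polytopes. Since polytopes are dense among convex bodies and all quantities in \eqref{eq:impl} are continuous, one is led to guess that the answer is yes. It is no.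

Throughout, $e_1,\dots,e_n$ is the standard basis, $z=x_1+\sqrt{-1}\,x_2$, and
\[
s=|z|^2=x_1^2+x_2^2,\qquad g=\operatorname{Re}z^3=x_1^3-3x_1x_2^2,\qquad w=\operatorname{Re}z^6 .
\]
We use the same letters for the restrictions to $S^{n-1}$. The function $g$ is odd; $s$ and $w$ are even.

\begin{theorem}\label{thm:explicit}
On $S^3$ let
\[
\varphi=\tfrac1{25}\bigl[5(s^3+w)+30s^2+6s-8\bigr],\qquad h_1=10+g+\tfrac1{20}\varphi,\qquad h_2=10-\tfrac1{20}\varphi .
\]
Then $h_1,h_2$ are the support functions of convex bodies $K_1,K_2\subset\mathbb{E}^4$, and $K_2$ is centrally symmetric. They satisfy $V_2(K_1|E)=V_2(K_2|E)$ for all $E\in G(4,3)$, but for $F=\operatorname{span}(e_3,e_4)$,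
\[
V_2(K_1|F)=\pi\,(9.984)^2\ne\pi\,(10.016)^2=V_2(K_2|F).
\]
\end{theorem}

\begin{theorem}\label{thm:ball}
Let $n\ge4$ and $2\le i\le n-2$. There is a convex body $K\subset\mathbb{E}^n$, with support function of class $C^2$, such that $V_i(K|E)=V_i(B^n|E)$ for all $E\in G(n,n-1)$, while $V_i(K|F)<V_i(B^n|F)$ for every $F\in G(n,i)$ orthogonal to $e_1$ and $e_2$.
\end{theorem}

\begin{theorem}\label{thm:radon}
If $2\le i<j\le n-1$ and $i+j\le n$, then \eqref{eq:impl} holds for all convex bodies $K_1,K_2$.
\end{theorem}

\begin{theorem}\label{thm:classes}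
For all $2\le i<j\le n-1$, the implication \eqref{eq:impl} holds
\begin{itemize}
\item[(a)] if $K_1$ and $K_2$ are both centrally symmetric;
\item[(b)] if $K_1$ and $K_2$ are both polytopes.
\end{itemize}
\end{theorem}

In Theorems~\ref{thm:explicit} and~\ref{thm:ball} one of the two bodies is centrally symmetric, so in part (a) it is essential that both are.

\begin{corollary}\label{cor:summary}
For $i=2$, the implication \eqref{eq:impl} holds for all convex bodies if and only if $j\le n-2$. For $j=n-1$ it fails for every $i\in\{2,\dots,n-2\}$. All cases with $n\le5$ are thereby decided.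
\end{corollary}

\begin{proof}
The case $j=n-1$ is Theorem~\ref{thm:ball}. For $i=2$ the condition $i+j\le n$ of Theorem~\ref{thm:radon} reads $j\le n-2$. For $n\le5$ the only triple with $j<n-1$ is $(n,i,j)=(5,2,3)$, and it satisfies $i+j\le n$.
\end{proof}

The cases $3\le i<j\le n-2$ with $i+j>n$, the first of which is $(n,i,j)=(6,3,4)$, are not settled here, and we make no claim about them.

Everything except Theorem~\ref{thm:radon} rests on one fact, recalled in Section~\ref{sec:area}: the function $H\mapsto V_i(K|H)$ on hyperplanes carries exactly the information of the even part of the $i$-th area measure of $K$. For a symmetric body or a polytope that even part determines the $i$-dimensional shadows (Section~\ref{sec:classes}). For a smooth body it is a single even function on the sphere, and there is room to keep it fixed while changing the shadows (Sections~\ref{sec:four} and~\ref{sec:ball}).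

\section{Hyperplane projections and area measures}\label{sec:area}

The \emph{support function} of $K$ is $h_K(x)=\max_{y\in K}\langle x,y\rangle$. It is convex and positively homogeneous of degree one, and every such function on $\mathbb{E}^n$ is the support function of exactly one convex body. We have $h_{K+M}=h_K+h_M$ and $h_{K|F}=h_K|_F$; moreover $K\subset M$ if and only if $h_K\le h_M$, and $K=-K$ if and only if $h_K$ is even.

If $M$ has interior points, its \emph{surface area measure} $S_{n-1}(M,\omega)$ assigns to a Borel set $\omega\subset S^{n-1}$ the $\mathcal{H}^{n-1}$-measure of the set of boundary points of $M$ that have an outer unit normal in $\omega$. For any convex body $K$, the \emph{area measures} $S_0(K,\cdot),\dots,S_{n-1}(K,\cdot)$ are the finite Borel measures on $S^{n-1}$ given by the local Steiner formula \cite[\S4.2]{S}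
\begin{equation}\label{eq:localsteiner}
S_{n-1}(K+tB^n,\cdot)=\sum_{m=0}^{n-1}\binom{n-1}{m}t^{n-1-m}S_m(K,\cdot),\qquad t>0 .
\end{equation}
They are invariant under translations of $K$, and $S_m(-K,\omega)=S_m(K,-\omega)$. The \emph{even part} of a measure $\mu$ on $S^{n-1}$ is $\omega\mapsto\frac12[\mu(\omega)+\mu(-\omega)]$, and the even part of a function is defined in the same way.

\begin{lemma}\label{lem:proj}
For every convex body $K$, every $u\in S^{n-1}$ and $1\le i\le n-1$,
\begin{equation}\label{eq:proj}
V_i(K|u^\perp)=\frac{\binom{n-1}{i}}{2\kappa_{n-1-i}}\int_{S^{n-1}}|\langle u,v\rangle|\,S_i(K,dv).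
\end{equation}
\end{lemma}

\begin{proof}
Let $M$ have interior points and let $I_u$ be the segment $[-u/2,u/2]$, with support function $\frac12|\langle u,\cdot\rangle|$. By \cite[Thm.~5.3.1]{S}, $\operatorname{vol}_{n-1}(M|u^\perp)$ equals $n$ times the mixed volume $V(M,\dots,M,I_u)$, that is,
\[
\operatorname{vol}_{n-1}(M|u^\perp)=\frac12\int_{S^{n-1}}|\langle u,v\rangle|\,S_{n-1}(M,dv).
\]
(The boundary of $M$ covers the interior of the shadow twice, with Jacobian $|\langle u,v\rangle|$.) Take $M=K+tB^n$, whose projection is $K|u^\perp+t(B^n\cap u^\perp)$. Expand the left side by \eqref{eq:steiner} in $u^\perp$ and the right side by \eqref{eq:localsteiner}, and compare the coefficients of $t^{n-1-i}$.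
\end{proof}

\begin{proposition}\label{prop:even}
Let $1\le i\le n-1$. Then $V_i(K_1|H)=V_i(K_2|H)$ for all $H\in G(n,n-1)$ if and only if $S_i(K_1,\cdot)$ and $S_i(K_2,\cdot)$ have the same even part.
\end{proposition}

\begin{proof}
The integrand in \eqref{eq:proj} is even in $v$, so the integral depends only on the even part of the measure. Conversely, an even finite signed measure $\mu$ on $S^{n-1}$ with $\int|\langle u,v\rangle|\,\mu(dv)=0$ for all $u$ is zero \cite[Thm.~3.5.4]{S}.
\end{proof}

To construct examples we express $S_i$ through the support function. For $f\in C^2(S^{n-1})$ let $\bar f(x)=|x|\,f(x/|x|)$ be its $1$-homogeneous extension. By Euler's relation the Hessian $D^2\bar f(u)$ annihilates $u$. Let $A[f](u)$ be its restriction to $u^\perp$, a symmetric operator on an $(n-1)$-dimensional space that depends linearly on $f$. Let $\sigma_k(C)$ be the $k$-th elementary symmetric function of the eigenvalues of $C$, and put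
\[
L=\Delta_{S^{n-1}}+(n-1),
\]
where $\Delta_{S^{n-1}}$ is the spherical Laplacian; $\Delta$ denotes the Euclidean one.

\begin{lemma}\label{lem:A}
Let $f,h\in C^2(S^{n-1})$.
\begin{itemize}
\item[(i)] $A[f](-u)=A[f](u)$ if $f$ is even, and $A[f](-u)=-A[f](u)$ if $f$ is odd.
\item[(ii)] $\operatorname{tr}A[f]=Lf$.
\item[(iii)] If $f$ is a homogeneous polynomial of degree $k$, then on $S^{n-1}$
\[
A[f]=D^2f|_{u^\perp}-(k-1)f\,I,\qquad Lf=\Delta f-(k-1)(k+n-1)f ,
\]
where $D^2f|_{u^\perp}$ is the restriction of the quadratic form $D^2f(u)$ to $u^\perp$. In particular $A[1]=I$, and $A[f]=0$ for linear $f$.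
\item[(iv)] $Lf=0$ if and only if $f$ is the restriction of a linear function. Hence an equation $L\psi=\chi$ has at most one even solution $\psi\in C^2(S^{n-1})$.
\item[(v)] If $A[h]$ is positive definite everywhere, then $\bar h$ is the support function of a convex body $K$, and $S_i(K,\cdot)$ has density $\binom{n-1}{i}^{-1}\sigma_i(A[h])$ with respect to spherical Lebesgue measure.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Differentiate $\bar f(-x)=\pm\bar f(x)$ twice; both operators act on the same space $u^\perp$.

(ii) In polar coordinates $\Delta=\partial_r^2+\frac{n-1}r\partial_r+r^{-2}\Delta_{S^{n-1}}$. Applied to $\bar f=rf$ at $r=1$, this gives $\operatorname{tr}D^2\bar f(u)=Lf(u)$.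

(iii) Here $\bar f=|x|^{1-k}f$. At $u$, the gradient of $|x|^{1-k}$ is parallel to $u$ and its Hessian on $u^\perp$ is $(1-k)I$; the product rule gives the first formula. By Euler's relation $\langle D^2f\,u,u\rangle=k(k-1)f$, so the trace is $\Delta f-k(k-1)f-(k-1)(n-1)f$.

(iv) By (iii), $L$ acts on spherical harmonics of degree $k$ as multiplication by $-(k-1)(k+n-1)$, which vanishes only for $k=1$. Since $L$ is symmetric in $L^2(S^{n-1})$, a solution of $Lf=0$ is orthogonal to all harmonics of degree $k\ne1$, so it is linear by completeness of the spherical harmonics. The difference of two even solutions of $L\psi=\chi$ is both even and linear, hence zero.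

(v) The Hessian of $\bar h$ is homogeneous of degree $-1$, so it is positive semidefinite on $\mathbb{E}^n\setminus\{0\}$. Thus $\bar h$ is convex on segments that miss the origin and, by continuity, on all segments. The eigenvalues of $A[h]$ are the principal radii of curvature, and the surface area measure has density $\det A[h]$ \cite[\S2.5, \S4.2]{S}. Apply this to $h+t$, the support function of $K+tB^n$, expand $\det(A[h]+tI)=\sum_m\sigma_m(A[h])\,t^{n-1-m}$, and compare with \eqref{eq:localsteiner}.
\end{proof}

Proposition~\ref{prop:even} and Lemma~\ref{lem:A}(v) give the criterion that we use.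

\begin{corollary}\label{cor:criterion}
Let $h_1,h_2\in C^2(S^{n-1})$ with $A[h_1],A[h_2]$ positive definite, and let $K_1,K_2$ be the corresponding bodies. If $\sigma_i(A[h_1])$ and $\sigma_i(A[h_2])$ have the same even part, then $V_i(K_1|H)=V_i(K_2|H)$ for all $H\in G(n,n-1)$.
\end{corollary}

\section{A counterexample in $\mathbb{E}^4$}\label{sec:four}

\subsection*{The mechanism}
Let $n=4$ and $i=2$. Both the data and the quantity to be determined are quadratic in the support function $h$. For symmetric operators $C,C'$,
\begin{equation}\label{eq:sigma2}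
\sigma_2(C+C')=\sigma_2(C)+\sigma_2(C')+\bigl[\operatorname{tr}C\operatorname{tr}C'-\operatorname{tr}(CC')\bigr].
\end{equation}
Write $h=h^++h^-$ with $h^+$ even and $h^-$ odd. By Lemma~\ref{lem:A}(i) the bracket in \eqref{eq:sigma2} for $C=A[h^+]$, $C'=A[h^-]$ is an odd function on the sphere, so
\begin{equation}\label{eq:evenpart}
\text{even part of }\sigma_2(A[h])=\sigma_2(A[h^+])+\sigma_2(A[h^-]).
\end{equation}
On the other side, for a plane $F$ with arc length $\theta$ on the great circle $F\cap S^3$, the area of $K|F$ is
\[
Q_F(h)=\frac12\int_0^{2\pi}h(h+h'')\,d\theta=\frac12\int_0^{2\pi}(h^2-h'^2)\,d\theta ,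
\]
and $Q_F(h)=Q_F(h^+)+Q_F(h^-)$ because the mixed integrand changes sign under $\theta\mapsto\theta+\pi$. So the odd part of $h$ enters both quantities through quadratic terms. We compensate it in the first by a change of the even part and ask whether this also compensates it in the second.

Take an odd function $g_0$, an even function $\varphi_0$, constants $R,t>0$ with $Rt=\frac12$, and
\[
h_1=R+g_0+t\varphi_0,\qquad h_2=R-t\varphi_0 .
\]
For large $R$ both are support functions. The correction is split between the two bodies with opposite signs so that the terms quadratic in $\varphi_0$ cancel. For a symmetric $3\times3$ matrix $C$, \eqref{eq:sigma2} gives $\sigma_2(RI+C)=3R^2+2R\operatorname{tr}C+\sigma_2(C)$. Hence, by \eqref{eq:evenpart} and Lemma~\ref{lem:A}(ii), the even parts of $\sigma_2(A[h_1])$ and $\sigma_2(A[h_2])$ differ by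
\begin{equation}\label{eq:diffsigma}
\sigma_2(RI+tA[\varphi_0])-\sigma_2(RI-tA[\varphi_0])+\sigma_2(A[g_0])=2L\varphi_0+\sigma_2(A[g_0]),
\end{equation}
while the areas of the shadows on $F$ differ by
\begin{equation}\label{eq:diffarea}
Q_F(R+t\varphi_0)-Q_F(R-t\varphi_0)+Q_F(g_0)=\int_0^{2\pi}\varphi_0\,d\theta+Q_F(g_0).
\end{equation}
Setting \eqref{eq:diffsigma} equal to zero is a linear equation, and it leaves no freedom for $\varphi_0$ by Lemma~\ref{lem:A}(iv). The implication \eqref{eq:impl} would force this function of three variables to make \eqref{eq:diffarea} vanish on the four-parameter family of all great circles. To refute it we need one $g_0$ and one circle.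

A linear $g_0$ only translates the body and has $A[g_0]=0$, so the first polynomial candidates are cubic. The choice $g_0=g=\operatorname{Re}z^3$ has two advantages. It vanishes on the circle $z=0$, where the term $Q_F(g)$ therefore drops out. And $\sigma_2(A[g])$ lies in the span of $1,s,s^2,s^3,w$, on which $L$ acts by a triangular matrix and can be inverted by hand. The two computations are no harder in dimension $n$, where we need them in Section~\ref{sec:ball}.

\subsection*{Two computations}
For a holomorphic function $f(z)$, the gradient of $\operatorname{Re}f$ in the $(x_1,x_2)$-plane has length $|f'|$ and its Hessian is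
\[
\begin{pmatrix}\operatorname{Re}f''&-\operatorname{Im}f''\\-\operatorname{Im}f''&-\operatorname{Re}f''\end{pmatrix},
\]
with eigenvalues $\pm|f''|$. The Hessian of $s^k=|z|^{2k}$ in that plane has the eigenvalues $2k(2k-1)s^{k-1}$ (radial) and $2ks^{k-1}$ (angular); in particular $\Delta s^k=4k^2s^{k-1}$.

\begin{lemma}\label{lem:sigma}
On $S^{n-1}$,
\[
\sigma_2(A[g])=(n+5)(n-2)(s^3+w)+36s^2-36s .
\]
\end{lemma}

\begin{proof}
We use $\sigma_2(C)=\frac12[(\operatorname{tr}C)^2-|C|^2]$ with $|C|^2=\operatorname{tr}(C^2)$. Since $g$ is harmonic of degree $3$, Lemma~\ref{lem:A}(iii) gives $\operatorname{tr}A[g]=-(2n+4)g$ and $A[g]=M_0-2gI$, where $M=D^2g(u)$ and $M_0=M|_{u^\perp}$. Euler's relations are $Mu=2\nabla g$ and $\langle Mu,u\rangle=6g$. Therefore $\operatorname{tr}M_0=-6g$ and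
\[
|M_0|^2=|M|^2-2|Mu|^2+\langle Mu,u\rangle^2=|M|^2-8|\nabla g|^2+36g^2 ,
\]
so that
\[
|A[g]|^2=|M_0|^2-4g\operatorname{tr}M_0+4(n-1)g^2=|M|^2-8|\nabla g|^2+(4n+56)g^2 .
\]
Since $\frac12[(2n+4)^2-(4n+56)]=2n^2+6n-20=2(n+5)(n-2)$,
\[
\sigma_2(A[g])=2(n+5)(n-2)g^2+4|\nabla g|^2-\tfrac12|M|^2 .
\]
Finally $|\nabla g|^2=|3z^2|^2=9s^2$, $|M|^2=2|6z|^2=72s$, and $2g^2=|z^3|^2+\operatorname{Re}z^6=s^3+w$.
\end{proof}

\begin{lemma}\label{lem:p}
The function
\[
p=\frac{n-2}5(s^3+w)+\frac{12}5s^2+\frac{12}{5(n+1)}s-\frac{48}{5(n^2-1)}
\]
satisfies $Lp=-\sigma_2(A[g])$. For $c\in\mathbb{R}$, the function $cp$ is the only even solution of class $C^2$ of $L\psi=-c\,\sigma_2(A[g])$.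
\end{lemma}

\begin{proof}
Lemma~\ref{lem:A}(iii) gives $Lw=-5(n+5)w$, because $w$ is harmonic of degree $6$, and
\[
Ls^3=36s^2-5(n+5)s^3,\quad Ls^2=16s-3(n+3)s^2,\quad Ls=4-(n+1)s,\quad L1=n-1 .
\]
Put $p=a(s^3+w)+bs^2+b's+b''$ and match $Lp$ with $-\sigma_2(A[g])$ from the top degree down:
\begin{align*}
s^3,\,w:&\quad -5(n+5)a=-(n+5)(n-2), && a=\tfrac{n-2}5,\\
s^2:&\quad 36a-3(n+3)b=-36, && b=\tfrac{12}5,\\
s:&\quad 16b-(n+1)b'=36, && b'=\tfrac{12}{5(n+1)},\\
1:&\quad 4b'+(n-1)b''=0, && b''=-\tfrac{48}{5(n^2-1)} .
\end{align*}
Uniqueness is Lemma~\ref{lem:A}(iv).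
\end{proof}

The decisive point is the last coefficient. On the set $z=0$ both $g$ and $\sigma_2(A[g])$ vanish, but the inverse of $L$ is not local, and $p$ is a negative constant there.

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
For $n=4$ we have $p=\frac25(s^3+w)+\frac{12}5s^2+\frac{12}{25}s-\frac{16}{25}$, so $\varphi=\frac12p$ and $2L\varphi+\sigma_2(A[g])=0$.

\emph{Convexity.} On $S^3$ we have $0\le s\le1$, $|g|\le1$, $|w|\le1$. By the eigenvalues listed above, the Euclidean Hessians of $g,s,s^2,s^3,w$ have operator norms at most $6,2,12,30,30$. Lemma~\ref{lem:A}(iii) adds at most $k-1$ for degree $k$, so $\|A[g]\|\le8$, $\|A[s]\|\le3$, $\|A[s^2]\|\le15$, $\|A[s^3]\|\le35$, $\|A[w]\|\le35$, and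
\[
\|A[\varphi]\|\le\tfrac1{25}(5\cdot70+30\cdot15+6\cdot3+8)=\tfrac{826}{25}<34 .
\]
The eigenvalues of $A[h_1]$ exceed $10-8-1.7>0$ and those of $A[h_2]$ exceed $10-1.7>0$. By Lemma~\ref{lem:A}(v) the bodies $K_1,K_2$ exist, and $K_2=-K_2$ since $h_2$ is even. Both contain the origin in the interior, because $|\varphi|\le\frac{54}{25}$ makes $h_1,h_2$ positive.

\emph{Equality on $G(4,3)$.} The functions $h_1,h_2$ have the form considered above with $R=10$, $t=\frac1{20}$, so the difference \eqref{eq:diffsigma} vanishes. Apply Corollary~\ref{cor:criterion}.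

\emph{Inequality on $F=\operatorname{span}(e_3,e_4)$.} On $F\cap S^3$ we have $s=g=w=0$ and $\varphi=-\frac8{25}$, so $h_1=10-0.016$ and $h_2=10+0.016$ there. Since $h_{K|F}=h_K|_F$, the shadows $K_1|F$ and $K_2|F$ are disks of radii $9.984$ and $10.016$.
\end{proof}

\begin{remark}
By \eqref{eq:kubota}, the difference $f(F)=V_2(K_1|F)-V_2(K_2|F)$ has mean zero on $G(E,2)$ for every $E\in G(4,3)$. For $E=e_2^\perp$ this can be seen directly. Let $F\subset E$ have unit normal $\nu\in E$, and put $\tau=\langle\nu,e_1\rangle$, $r^2=1-\tau^2$. On $F\cap S^3$ we may write $x_1=r\cos\theta$, $x_2=0$. Then $g=\frac14r^3(3\cos\theta+\cos3\theta)$, so $Q_F(g)=\frac12\cdot\frac{r^6}{16}(\pi-9\pi)=-\frac\pi4r^6$. The means of $\cos^2\theta,\cos^4\theta,\cos^6\theta$ are $\frac12,\frac38,\frac5{16}$, and $s^3=w=r^6\cos^6\theta$, so $\int\varphi\,d\theta=\pi(\frac14r^6+\frac9{10}r^4+\frac6{25}r^2-\frac{16}{25})$. By \eqref{eq:diffarea},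
\[
f(F)=\tfrac{\pi}{50}\,(45r^4+12r^2-32).
\]
This takes both signs. For $\nu$ uniform on the unit sphere of $E$, $\tau$ is uniform on $[-1,1]$, the means of $r^2$ and $r^4$ are $\frac23$ and $\frac8{15}$, and $24+8-32=0$.
\end{remark}

\section{Perturbing the ball}\label{sec:ball}

For $i>2$ the function $\sigma_i$ is not quadratic, and if one body is to be a ball the correction cannot be split between the two bodies. We must then solve a nonlinear equation: find an even $\psi$ such that $\sigma_i(A[1+\varepsilon g+\psi])$ has constant even part. Its linearization at the ball is a multiple of $L$, which is invertible on even functions, so the implicit function theorem applies for small $\varepsilon$. The solution is not explicit, but its leading term, of order $\varepsilon^2$, is a multiple of $p$, and the sign of that term is all we need.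

We expand around the identity by
\begin{equation}\label{eq:expand}
\sigma_i(I+C)=\sum_{k=0}^i\binom{n-1-k}{i-k}\sigma_k(C)
\end{equation}
for a symmetric operator $C$ on an $(n-1)$-dimensional space. To see this, multiply out $\prod(1+\lambda_a)$ over each $i$-element set of indices $a$; a given $k$-element set lies in $\binom{n-1-k}{i-k}$ of them.

\begin{proof}[Proof of Theorem~\ref{thm:ball}]
Fix $\alpha\in(0,1)$. We work in H\"older spaces because there $L$ has a bounded inverse that gains two derivatives. Let $X$ and $Y$ be the Banach spaces of even functions in $C^{2,\alpha}(S^{n-1})$ and in $C^{0,\alpha}(S^{n-1})$, and define $\Phi:\mathbb{R}\times X\to Y$ by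
\[
\Phi(\varepsilon,\psi)=\text{even part of }\sigma_i\bigl(A[1+\varepsilon g+\psi]\bigr)-\binom{n-1}i .
\]

\emph{Step 1: $\Phi$ is smooth.} Since $D^2\bar f(u)$ has the eigenvalues of $A[f](u)$ and one zero eigenvalue, $\sigma_i(A[f])$ is the sum of the principal $i\times i$ minors of the matrix $D^2\bar f(u)$. The entries of this matrix are bounded linear maps $C^{2,\alpha}\to C^{0,\alpha}$ of $f$, multiplication in $C^{0,\alpha}$ is continuous, and taking the even part is a bounded linear map. So $\Phi$ is a continuous polynomial map, hence of class $C^\infty$. Also $\Phi(0,0)=0$, and \eqref{eq:expand} gives $D_\psi\Phi(0,0)=\binom{n-2}{i-1}L$, as $L$ maps even functions to even functions.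

\emph{Step 2: $L:X\to Y$ is an isomorphism.} It is bounded, and injective by Lemma~\ref{lem:A}(iv). We recall the Fredholm alternative with Schauder regularity for the elliptic self-adjoint operator $L$ on the compact manifold $S^{n-1}$: if $\chi\in C^{0,\alpha}$ is orthogonal in $L^2$ to the kernel of $L$, then $L\psi=\chi$ has a solution $\psi\in C^{2,\alpha}$. An even $\chi$ is orthogonal to the kernel, which consists of odd functions. Since $L$ commutes with $u\mapsto-u$, the even part of $\psi$ is again a solution. So $L:X\to Y$ is a bounded bijection, and its inverse is bounded by the open mapping theorem. This is where the restriction to even functions is needed: on all of $C^{2,\alpha}$ the translations produce a kernel.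

\emph{Step 3: the bodies.} By the implicit function theorem in Banach spaces there is a $C^\infty$ curve $\varepsilon\mapsto\psi_\varepsilon\in X$, defined for small $|\varepsilon|$, with $\psi_0=0$ and $\Phi(\varepsilon,\psi_\varepsilon)=0$. Put $h_\varepsilon=1+\varepsilon g+\psi_\varepsilon$. As $h_\varepsilon\to1$ in $C^2$, for small $\varepsilon$ the function $h_\varepsilon$ is positive and $A[h_\varepsilon]$ is positive definite. So $h_\varepsilon$ is the support function of a convex body $K_\varepsilon$ with interior points. The even part of $\sigma_i(A[h_\varepsilon])$ is $\binom{n-1}i=\sigma_i(A[1])$, and Corollary~\ref{cor:criterion} gives $V_i(K_\varepsilon|E)=V_i(B^n|E)$ for all $E\in G(n,n-1)$.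

\emph{Step 4: the leading term.} Write $\psi_\varepsilon=\varepsilon\psi^{(1)}+\varepsilon^2\psi^{(2)}+O(\varepsilon^3)$ in $X$, and apply \eqref{eq:expand} to $C_\varepsilon=A[\varepsilon g+\psi_\varepsilon]=O(\varepsilon)$. The coefficient of $\varepsilon$ in $\Phi(\varepsilon,\psi_\varepsilon)$ is the even part of $\binom{n-2}{i-1}L(g+\psi^{(1)})$. As $Lg$ is odd, $L\psi^{(1)}=0$ and so $\psi^{(1)}=0$. Now $C_\varepsilon=\varepsilon A[g]+\varepsilon^2A[\psi^{(2)}]+O(\varepsilon^3)$, the terms with $k\ge3$ in \eqref{eq:expand} are $O(\varepsilon^3)$, and the coefficient of $\varepsilon^2$ gives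
\[
\binom{n-2}{i-1}L\psi^{(2)}+\binom{n-3}{i-2}\sigma_2(A[g])=0 ,
\]
both terms being even. The ratio of the binomial coefficients is $c=\binom{n-3}{i-2}/\binom{n-2}{i-1}=\frac{i-1}{n-2}$, so $\psi^{(2)}=cp$ by Lemma~\ref{lem:p}.

\emph{Step 5: the small shadows.} On the subsphere $\{x_1=x_2=0\}$ of $S^{n-1}$ we have $g=s=w=0$, hence, uniformly there,
\[
h_\varepsilon=1-\gamma\varepsilon^2+O(\varepsilon^3),\qquad\gamma=\frac{48\,(i-1)}{5(n-2)(n^2-1)}>0 .
\]
Fix $\varepsilon\ne0$ so small that $h_\varepsilon\le1-\frac12\gamma\varepsilon^2$ on this subsphere. For every $F\in G(n,i)$ orthogonal to $e_1,e_2$, the shadow $K_\varepsilon|F$ lies in $(1-\frac12\gamma\varepsilon^2)(B^n\cap F)$, so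
\[
V_i(K_\varepsilon|F)\le\bigl(1-\tfrac12\gamma\varepsilon^2\bigr)^i\kappa_i<\kappa_i=V_i(B^n|F).
\]
Take $K=K_\varepsilon$.
\end{proof}

Each hypothesis enters at one place. The bound $i\ge2$ makes $\gamma$ positive; for $i=1$ the function $\sigma_1(A[h])=Lh$ is linear and the odd part of $h$ needs no compensation. The bound $i\le n-2$ guarantees that $i$-dimensional subspaces orthogonal to $e_1,e_2$ exist. The condition $j=n-1$ makes the hypothesis of \eqref{eq:impl} one scalar equation on the sphere for one unknown function $\psi$. For $2\le j\le n-2$ the hypothesis lives on a space of larger dimension, as $j(n-j)-(n-1)=(j-1)(n-1-j)>0$, and Proposition~\ref{prop:even} captures only its consequence \eqref{eq:tohyper}.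

\section{The case $i+j\le n$}\label{sec:radon}

For a continuous function $f$ on $G(n,i)$, the \emph{Radon transform} is
\[
(R_{j,i}f)(E)=\int_{G(E,i)}f(F)\,dF,\qquad E\in G(n,j).
\]
For $i<j$, the map $R_{j,i}:C^\infty(G(n,i))\to C^\infty(G(n,j))$ is injective if and only if $i+j\le n$ \cite{GGR,Gri}. The functions in our problem are only continuous, so we smooth them by averaging over rotations, which commute with $R_{j,i}$.

\begin{proof}[Proof of Theorem~\ref{thm:radon}]
Let $f(F)=V_i(K_1|F)-V_i(K_2|F)$. For $\rho\in SO(n)$ we have $V_i(K|\rho F_0)=V_i((\rho^{-1}K)|F_0)$, and $\rho^{-1}K$ depends continuously on $\rho$ in the Hausdorff metric, so $f$ is continuous. By \eqref{eq:kubota} the hypothesis says $R_{j,i}f=0$. For $\eta\in C^\infty(SO(n))$ put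
\[
f_\eta(F)=\int_{SO(n)}\eta(\rho)f(\rho^{-1}F)\,d\rho ,
\]
with Haar measure $d\rho$. The substitution $\tau=\rho^{-1}\rho_0$ gives $f_\eta(\rho_0F_0)=\int\eta(\rho_0\tau^{-1})f(\tau F_0)\,d\tau$, which is smooth in $\rho_0$; so $f_\eta$ is smooth. By Fubini's theorem, $(R_{j,i}f_\eta)(E)=\int\eta(\rho)(R_{j,i}f)(\rho^{-1}E)\,d\rho=0$. Since $i+j\le n$, we get $f_\eta=0$. Let $\eta\ge0$ have integral one and support shrinking to the identity. Then $f_\eta(F)\to f(F)$ by continuity, so $f=0$.
\end{proof}

The proof did not use $i\ge2$. For $i=1$ the condition $i+j\le n$ holds for every $j\le n-1$, so the question has content only for $i\ge2$.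

\section{Symmetric bodies and polytopes}\label{sec:classes}

Assume the hypothesis of \eqref{eq:impl}. By \eqref{eq:tohyper}, $V_i(K_1|H)=V_i(K_2|H)$ for all $H\in G(n,n-1)$, and by Proposition~\ref{prop:even} the measures $S_i(K_1,\cdot)$ and $S_i(K_2,\cdot)$ have the same even part. Note that $i\le n-2$. The \emph{direction space} of a convex set is the linear subspace parallel to its affine hull. For $D,F\in G(n,i)$ let $|\langle D,F\rangle|$ be the absolute value of the determinant of the orthogonal projection $D\to F$, so that $V_i(M|F)=|\langle D,F\rangle|\,V_i(M)$ for every convex body $M$ with direction space $D$.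

\subsection*{Centrally symmetric bodies}
We use the Aleksandrov--Fenchel--Jessen theorem \cite[\S8.1]{S}: two convex bodies of dimension at least $i+1$ with the same area measure $S_i$ are translates of each other. The dimension condition cannot be dropped, since two $i$-dimensional bodies of equal volume in the same $i$-dimensional subspace have equal hyperplane shadows in the sense of $V_i$; we treat low-dimensional bodies directly.

\begin{proof}[Proof of Theorem~\ref{thm:classes}(a)]
If $K$ is centrally symmetric, $-K$ is a translate of $K$, so $S_i(K,\cdot)$ is even. Hence $S_i(K_1,\cdot)=S_i(K_2,\cdot)$. If both bodies have dimension at least $i+1$, they are translates and the claim follows. Otherwise let, say, $\dim K_1\le i$.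

Suppose $\dim K_1<i$. Then $V_i(K_2|H)=V_i(K_1|H)=0$, so $\dim(K_2|H)<i$, for every hyperplane $H$. Each $F\in G(n,i)$ lies in some $H$, and $K_2|F=(K_2|H)|F$ has dimension less than $i$. Both functions on $G(n,i)$ vanish.

Suppose $\dim K_1=i$, and let $D_1,D_2$ be the direction spaces of $K_1,K_2$. For a unit vector $u\in D_1$ we have $V_i(K_2|u^\perp)=V_i(K_1|u^\perp)=0$, so $\dim(K_2|u^\perp)\le i-1$ and $\dim K_2\le i$. For a hyperplane $H\supset D_1$ we have $V_i(K_2|H)=V_i(K_1|H)=V_i(K_1)>0$, so $\dim K_2=i$. Projection along $u$ lowers the dimension of $K_2$ only if $u\in D_2$; thus $D_1\subset D_2$, and $D_1=D_2$ as the dimensions agree. With $H$ as before, $V_i(K_2)=V_i(K_2|H)=V_i(K_1)$. Both functions on $G(n,i)$ equal $V_i(K_1)\,|\langle D_1,F\rangle|$.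
\end{proof}

\subsection*{Polytopes}
The even part of $S_i(P,\cdot)$ need not determine a polytope $P$ up to translation ($P$ and $-P$ share it), so we need a formula for $V_i(P|F)$ that involves only this even part.

We recall the following. The faces of a polytope $P$ are $P$ itself and its intersections with supporting hyperplanes. They are finite in number, and $P$ is the disjoint union of their relative interiors. If a face contains a relative interior point of a convex subset of $P$, it contains that subset. The normal cone $N(P,x)=\{v:\langle v,y-x\rangle\le0\text{ for all }y\in P\}$ is the same for all $x\in\operatorname{relint}G$ and is then denoted by $N(P,G)$. It is a finitely generated cone that spans the orthogonal complement of the direction space of $G$, and $N(P,G)\subset N(P,x)$ for all $x\in G$.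

For $t>0$ the boundary of $P+tB^n$ is the disjoint union of the sets $\operatorname{relint}G+t\,(N(P,G)\cap S^{n-1})$ over the faces $G$; the summands lie in orthogonal directions, and the normal at $x+tv$ is $v$. Comparing with \eqref{eq:localsteiner} gives the formula for $S_i(P,\cdot)$ \cite[\S4.2]{S}. We group its terms by direction: for $W\in G(n,n-i)$ define on $W$
\[
\rho_{P,W}=\sum_GV_i(G)\,\mathbf{1}_{N(P,G)},
\]
the sum over the $i$-dimensional faces $G$ of $P$ with direction space $W^\perp$. This function is constant on rays from the origin, it is nonzero only for $W$ in a finite set $\mathcal{W}(P)$, and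
\begin{equation}\label{eq:polyS}
S_i(P,\omega)=\binom{n-1}i^{-1}\sum_{W\in\mathcal{W}(P)}\int_{\omega\cap W}\rho_{P,W}\,d\mathcal{H}^{n-1-i}.
\end{equation}
Thus the measure is carried by finitely many great subspheres, and their positions record the directions of the $i$-faces.

The formula for $V_i(P|F)$ generalizes a fact about polygons: the projection of a convex polygon onto a line is tiled by the projections of its upper edges, and equally by those of its lower edges. For $F\in G(n,i)$ the fibers of the projection are parallel to $F^\perp$, and ``up'' means a chosen vector $y\in F^\perp$. Averaging the tilings for $y$ and $-y$ produces the even parts.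

\begin{lemma}\label{lem:tiling}
Let $P$ be a polytope, let $F\in G(n,i)$ satisfy $W\cap F=\{0\}$ for all $W\in\mathcal{W}(P)$, let $\pi$ be the orthogonal projection onto $F^\perp$, and let $\pi_W:W\to F^\perp$ be its restriction, an isomorphism. Then for all $y\in F^\perp$ outside a finite union of proper subspaces of $F^\perp$,
\begin{equation}\label{eq:tiling}
V_i(P|F)=\sum_{W\in\mathcal{W}(P)}|\langle W^\perp,F\rangle|\;\rho_{P,W}(\pi_W^{-1}y).
\end{equation}
\end{lemma}

\begin{proof}
Call $x\in P$ a \emph{top point} if it maximizes $\langle y,\cdot\rangle$ on its fiber $P\cap(x+F^\perp)$, and call a face $G$ \emph{upper} if $y\in\pi N(P,G)$.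

\emph{A point $x$ is a top point if and only if $y\in\pi N(P,x)$.} This is linear programming duality. Let $T$ be the cone generated by $P-x$. It is a polyhedral cone with polar cone $N(P,x)$. A small positive multiple of each vector in $T\cap F^\perp$ lies in $(P-x)\cap F^\perp$, so $x$ is a top point if and only if $y$ lies in the polar cone of $T\cap F^\perp$. That polar cone is the closure of $N(P,x)+F$, and this sum is closed because it is finitely generated. For $y\in F^\perp$, the relation $y\in N(P,x)+F$ means $y\in\pi N(P,x)$.

Consequently every point of an upper face is a top point, and the face that contains a top point in its relative interior is upper. Every fiber has a top point, so the projections of the upper faces cover $P|F$.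

\emph{Choice of $y$.} If $\dim G>i$, then $\pi N(P,G)$ spans a subspace of dimension less than $n-i=\dim F^\perp$. Let $y$ avoid these finitely many subspaces; then no face of dimension greater than $i$ is upper. Faces of dimension less than $i$ project to null sets of $F$. So the projections of the upper $i$-faces cover $P|F$ up to a null set.

\emph{No overlaps.} Let $G\ne G'$ be upper $i$-faces, and suppose $x\in\operatorname{relint}G$ and $x'\in\operatorname{relint}G'$ have the same projection to $F$. Both are top points of the same fiber, so their midpoint is one as well, and the face $G''$ containing the midpoint in its relative interior is upper. It contains $x$ and $x'$, hence $G$ and $G'$. If $\dim G''=i$, then $G$ contains a relative interior point of $G''$, so $G=G''$, and in the same way $G'=G''$; this contradicts $G\ne G'$. So $\dim G''>i$, contrary to the choice of $y$. As relative boundaries of $i$-faces project to null sets, $V_i(P|F)=\sum V_i(G|F)$ over the upper $i$-faces.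

\emph{Summation.} An $i$-face $G$ with direction space $W^\perp$ has $V_i(G|F)=|\langle W^\perp,F\rangle|\,V_i(G)$. Since $N(P,G)\subset W$ and $\pi_W$ is bijective, $G$ is upper if and only if $\pi_W^{-1}y\in N(P,G)$. Grouping the faces by $W$ gives \eqref{eq:tiling}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:classes}(b)]
Let $\mathcal{W}=\mathcal{W}(K_1)\cup\mathcal{W}(K_2)$ and put $\rho^+_{P,W}(v)=\frac12[\rho_{P,W}(v)+\rho_{P,W}(-v)]$. For distinct $W,W'\in\mathcal{W}$ the sphere $W\cap W'\cap S^{n-1}$ has dimension at most $n-2-i$ and is $\mathcal{H}^{n-1-i}$-null. By \eqref{eq:polyS}, the even part of $S_i(K_k,\cdot)$, restricted to $W\cap S^{n-1}$, therefore has density $\binom{n-1}i^{-1}\rho^+_{K_k,W}$ with respect to $\mathcal{H}^{n-1-i}$. Since the even parts agree, $\rho^+_{K_1,W}=\rho^+_{K_2,W}$ almost everywhere on $W\cap S^{n-1}$ and, by constancy on rays, almost everywhere on $W$, for each $W\in\mathcal{W}$.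

Let $F\in G(n,i)$ satisfy $W\cap F=\{0\}$ for all $W\in\mathcal{W}$. The exceptional set in Lemma~\ref{lem:tiling} is invariant under $y\mapsto-y$, and averaging \eqref{eq:tiling} over $y$ and $-y$ gives, for $k=1,2$ and almost all $y\in F^\perp$,
\[
V_i(K_k|F)=\sum_{W\in\mathcal{W}}|\langle W^\perp,F\rangle|\;\rho^+_{K_k,W}(\pi_W^{-1}y).
\]
The isomorphisms $\pi_W$ preserve null sets, so for almost all $y$ the right sides agree, and $V_i(K_1|F)=V_i(K_2|F)$.

Such $F$ are dense. Indeed, $W\cap F\ne\{0\}$ is equivalent to $W+F\ne\mathbb{E}^n$, that is, to $W^\perp\cap F^\perp\ne\{0\}$, which means $|\langle W^\perp,F\rangle|=0$. The function $F\mapsto|\langle W^\perp,F\rangle|^2$ is real analytic on the connected manifold $G(n,i)$ and equals $1$ at $F=W^\perp$, so its zero set is closed and nowhere dense, and so is a finite union of such sets. By the continuity noted in Section~\ref{sec:radon}, the equality extends to all $F\in G(n,i)$.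
\end{proof}

\begin{remark}
Theorem~\ref{thm:classes}(b) does not pass to limits. Let polytopes $P_m\to K_1$ and $P_m'\to K_2$ approximate the bodies of Theorem~\ref{thm:explicit}. Then $V_2(P_m|E)-V_2(P_m'|E)\to0$ for all $E\in G(4,3)$, while $V_2(P_m|F)-V_2(P_m'|F)\to-\frac{16}{25}\pi$ for $F=\operatorname{span}(e_3,e_4)$. The proof for polytopes reads the subspaces $W$ off the support of the measure \eqref{eq:polyS}, and this information is not present in a limit measure that has a density on the sphere.
\end{remark}

\begin{thebibliography}{9}

\bibitem{GGR}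
Gelfand, Graev and Ro\c{s}u, J. Operator Theory \textbf{12} (1984), 359--383.

\bibitem{Gri}
Grinberg, J. Differential Geom. \textbf{24} (1986), 53--68.

\bibitem{RT}
\emph{Recent Trends in Convex and Discrete Geometry},
\texttt{http://math.gmu.edu/\textasciitilde vsoltan/SanAntonio\_06.pdf}.

\bibitem{S}
R. Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}, 2nd ed., 2014.

\end{thebibliography}
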